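\title{Cut ideals of planar graphs need generators of unbounded degree}

\begin{abstract}
Let $\mu(G)$ be the largest degree of a minimal generator of the cut ideal of a connected graph $G$. It has been conjectured that $\mu(G)\le 4$ if and only if $G$ has no $K_5$ minor. We show that one implication holds, since a $K_5$ minor forces $\mu(G)\ge 6$, and that the other fails: for every odd $n\ge 3$ there is a planar graph on $3n$ vertices, of maximum degree $5$ and pathwidth at most $5$, with $\mu\ge n$. In particular a planar graph on $15$ vertices has $\mu\ge5$. The proofs are elementary: each exhibits a fiber of the monomial map that splits into two parts with no common variable.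
\end{abstract}

\section{The cut ideal and the $K_5$ conjecture}\label{sec:intro}

Let $\mathbb{K}$ be a field and let $G=(V,E)$ be a finite connected graph with at least one edge. A partition $V=A\cup B$, in which one part may be empty, determines the \emph{cut} $A|B$, the set of edges with one end in $A$ and the other in $B$. Since $G$ is connected, this edge set determines the unordered partition $\{A,B\}$: fix the side of one vertex and follow the edges of a spanning tree. So $G$ has $2^{|V|-1}$ cuts. Take one variable $q_{A|B}$ for each cut and two variables $s_e,t_e$ for each edge, and define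
\[
\phi_G\colon \mathbb{K}[q]\to\mathbb{K}[s,t],\qquad q_{A|B}\mapsto\prod_{e\in A|B}s_e\prod_{e\notin A|B}t_e .
\]
The kernel $I_G=\ker\phi_G$ is the \emph{cut ideal} of $G$. It is a homogeneous ideal generated by binomials (see Section~\ref{sec:fibers}). All minimal homogeneous generating sets of a homogeneous ideal have the same number of elements in each degree, so we may let $\mu(G)$ be the largest degree that occurs in such a set for $I_G$, with $\mu(G)=0$ if $I_G=0$.

A monomial of degree $d$ in $\mathbb{K}[q]$ is a multiset of $d$ cuts, and its image records how often each edge is cut. A binomial in $I_G$ is therefore a pair of multisets of cuts that cut each edge equally often, and $\mu(G)$ measures how many cuts must be exchanged at once in a relation that does not follow from smaller ones. The triangle has four cuts and no such pair, so $\mu(K_3)=0$: if $g_0,g_1,g_2,g_3$ are the differences of the multiplicities of the empty cut and the three stars, then $g_i+g_k=0$ for the three edges and $g_0+\dots+g_3=0$, which forces $g=0$. In the path with edges $e,f$ every set of edges is a cut, and the empty cut together with $\{e,f\}$ can be exchanged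 for $\{e\}$ and $\{f\}$; this is a quadric. In $K_4$ the four stars can be exchanged for the empty cut and the three cuts of shape $2|2$, since both collections cut every edge twice. This quartic generates $I_{K_4}$ (Example~\ref{ex:K4}), so $\mu(K_4)=4$.

Recall that $H$ is a \emph{minor} of $G$ if there are disjoint nonempty sets $V_x\subseteq V$ $(x\in V(H))$, each inducing a connected subgraph, with an edge of $G$ between $V_x$ and $V_y$ whenever $xy\in E(H)$. A minor of a planar graph is planar, and a simple planar graph on $N\ge3$ vertices has at most $3N-6$ edges. As $K_5$ has $10>9$ edges, no planar graph has a $K_5$ minor.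

Further known values, which we quote and do not use, are $\mu(K_{2,3})=2$ and $\mu(K_{3,3})=\mu(K_{2,2,2})=\mu(K_2\times K_3)=4$. None of these graphs has a $K_5$ minor: the octahedron $K_{2,2,2}$ is planar, and the others have fewer than ten edges. Moreover, Sturmfels and Sullivant showed that if $G=G_1\cup G_2$ with $G_1\cap G_2=K_1$ or $K_2$, then $\mu(G)\le\max\{\mu(G_1),\mu(G_2),2\}$; in particular $\mu(T)\le2$ for every tree $T$. So the bound $4$ holds for these small graphs and survives gluing, while $K_5$ violates it (Theorem~\ref{thm:K5}). This suggests the following statement, posed in~\cite{talk}.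

\begin{quote}
\textbf{Conjecture.} A finite connected graph $G$ satisfies $\mu(G)\le4$ if and only if $G$ has no $K_5$ minor.
\end{quote}

We disprove the conjecture. For odd $n\ge3$ let $G_n$ be the graph with vertices $a_i,b_i,c_i$ $(i\in\mathbb{Z}_n)$ and edges
\[
a_ia_{i+1},\quad b_ib_{i+1},\quad a_ib_i,\quad c_ia_i,\quad c_ia_{i+1},\quad c_ib_i,\quad c_ib_{i+1}.
\]
This is the $n$-gonal prism with a \emph{cap} $c_i$ placed in each quadrilateral $Q_i=a_ia_{i+1}b_{i+1}b_i$ and joined to its four corners. It is planar: draw the cycles $C^a=(a_i)$ and $C^b=(b_i)$ concentrically, the \emph{rungs} $a_ib_i$ radially, and $c_i$ inside $Q_i$, as in Figure~\ref{fig:G5}.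

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85,every node/.style={circle,draw,fill=white,inner sep=1pt,font=\small}]
\foreach \x in {0,...,4}{
  \draw ({90-72*\x}:1.1) -- ({18-72*\x}:1.1) -- ({18-72*\x}:2.9) -- ({90-72*\x}:2.9);
  \draw ({90-72*\x}:1.1) -- ({54-72*\x}:1.62) -- ({18-72*\x}:1.1);
  \draw ({90-72*\x}:2.9) -- ({54-72*\x}:1.62) -- ({18-72*\x}:2.9);}
\foreach \x in {0,...,4}{
  \node at ({90-72*\x}:1.1) {$a_{\x}$};
  \node at ({90-72*\x}:2.9) {$b_{\x}$};
  \node at ({54-72*\x}:1.62) {$c_{\x}$};}
\end{tikzpicture}
\caption{The planar graph $G_5$: a pentagonal prism with a vertex $c_i$ joined to the four corners of each quadrilateral face. Its cut ideal needs a generator of degree $5$.}\label{fig:G5}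
\end{figure}

\begin{theorem}\label{thm:main}
For every odd $n\ge3$ we have $\mu(G_n)\ge n$. In particular $G_5$, a planar graph on $15$ vertices, has $\mu(G_5)\ge5$, so the conjecture is false.
\end{theorem}

The failure persists in narrow classes of planar graphs. A \emph{path decomposition} of $G$ is a sequence of subsets of $V$, called bags, such that both ends of every edge lie in a common bag and the bags containing any given vertex form a nonempty interval of the sequence; the \emph{pathwidth} of $G$ is the least value of $(\text{largest bag size})-1$ over all path decompositions. A simple planar graph is \emph{maximal planar} if joining any two nonadjacent vertices destroys planarity. A class of connected graphs is \emph{described by excluded minors} if there is a set $\mathcal{H}$ of graphs such that a connected graph belongs to the class exactly when no member of $\mathcal{H}$ is a minor of it.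

\begin{theorem}\label{thm:strong}
\begin{enumerate}
\item[(1)] For odd $n\ge3$, the graph $G_n$ is planar with $3n$ vertices, maximum degree $5$ and pathwidth at most $5$, and $\mu(G_n)\ge n=|V(G_n)|/3$. So $\mu$ is unbounded on planar graphs of maximum degree at most $5$ and pathwidth at most $5$.
\item[(2)] If $H$ arises from $G_n$ by adding any edges of the form $a_ia_k$ or $b_ib_k$, then $\mu(H)\ge n$. In particular $\mu$ is unbounded on maximal planar graphs.
\item[(3)] For no constant $k$ do all planar graphs satisfy $\mu\le k$. So if $\{G:\mu(G)\le k\}$ can be described by excluded minors, at least one of them is planar.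
\end{enumerate}
\end{theorem}

The other implication of the conjecture is true, with room to spare.

\begin{theorem}\label{thm:K5}
If a connected graph $G$ has a $K_5$ minor, then $\mu(G)\ge6$. Hence $\mu(G)\le5$, and a fortiori $\mu(G)\le4$, implies that $G$ has no $K_5$ minor.
\end{theorem}

All lower bounds come from one criterion (Section~\ref{sec:fibers}). For $K_5$ minors the relevant fiber is computed by linear algebra (Section~\ref{sec:K5}). For $G_n$ it is controlled by odd cycles; Section~\ref{sec:odd} explains the method and carries it out for $n=3$, and Sections~\ref{sec:tight}--\ref{sec:strong} treat the general case.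

\section{Fibers and a criterion for minimal generators}\label{sec:fibers}

We identify a cut with a coloring of $V$ by two colors, up to swapping the colors. The edges outside the cut are the monochromatic ones; we call them \emph{mono} edges, and the set of mono edges determines the cut. For a monomial $w\in\mathbb{K}[q]$ and an edge $e$ let $m_e(w)$ be the number of factors of $w$, counted with multiplicity, in which $e$ is mono. The exponents of $t_e$ and $s_e$ in $\phi_G(w)$ are $m_e(w)$ and $\deg w-m_e(w)$. The \emph{fiber} of $w$ is the set of monomials $w'$ with $\phi_G(w')=\phi_G(w)$; thus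
\begin{equation}\label{eq:fiber}
w'\text{ lies in the fiber of }w\iff \deg w'=\deg w\text{ and }m_e(w')=m_e(w)\text{ for all }e\in E .
\end{equation}
Different fibers have different images, and distinct monomials of $\mathbb{K}[s,t]$ are linearly independent. So a polynomial lies in $I_G$ exactly when its coefficients sum to zero on each fiber. Consequently $I_G$ is homogeneous, and $(I_G)_d$ is spanned by the differences of two monomials of degree $d$ in a common fiber.

A relation of degree $d$ that is obtained from a smaller one by multiplying with a monomial links two members of a fiber that share a variable. If such links cannot connect the fiber, a new generator is needed.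

\begin{lemma}\label{lem:crit}
Let $F$ be a fiber of degree $d$ with $F=F_1\sqcup F_2$, both parts nonempty, such that no variable divides both a member of $F_1$ and a member of $F_2$. Then every homogeneous generating set of $I_G$ contains an element of degree $d$. Hence $\mu(G)\ge d$.
\end{lemma}

\begin{proof}
Let $J$ be the ideal generated by the homogeneous elements of $I_G$ of degree less than $d$. Then $J_d$ is spanned by the elements $m(w-w')$, where $w,w'$ lie in a common fiber of degree less than $d$ and $m$ is a monomial of degree $d-\deg w\ge1$. Let $L$ be the linear functional on $\mathbb{K}[q]_d$ with $L=1$ on the monomials in $F_1$ and $L=0$ on all other monomials. The monomials $mw$ and $mw'$ lie in one fiber. If this fiber is not $F$, then $L$ vanishes on both. If it is $F$, then any variable dividing $m$ divides both, so both lie in $F_1$ or both lie in $F_2$. In each case $L(mw-mw')=0$, so $L(J_d)=0$. On the other hand, for $u\in F_1$ and $v\in F_2$ we have $u-v\in(I_G)_d$ and $L(u-v)=1$. Thus $(I_G)_d\ne J_d$. A homogeneous generating set without elements of degree $d$ would give $(I_G)_d=J_d$.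
\end{proof}

The hypothesis of the lemma concerns only multisets of cuts, so all bounds in this paper are independent of the field. The difficulty is that it concerns the whole fiber: besides finding $u$ and $v$, one has to control every multiset of cuts with the same edge counts.

\section{A $K_5$ minor forces degree six}\label{sec:K5}

In a small complete graph there are almost as many edges as cuts, so the equations in~\eqref{eq:fiber} leave little freedom and can be solved. To transfer the computation to a graph with a complete minor, we use only cuts that respect the branch sets.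

Suppose that $V=V_1\sqcup\dots\sqcup V_r$, where each $V_i$ is nonempty and induces a connected subgraph, and any two parts are joined by an edge. Call a cut \emph{coarse} if it contains no edge inside any $V_i$. Since $V_i$ induces a connected subgraph, a coarse cut gives all of $V_i$ one color $\varepsilon_i\in\{\pm1\}$. So coarse cuts correspond to sign vectors $\varepsilon\in\{\pm1\}^r$ up to a global sign. Fix a set $\mathcal{E}$ of representatives and write $q_\varepsilon$ for the variables; for $S\subseteq\{1,\dots,r\}$ we also write $q_S$ for the variable of the cut that separates $\bigcup_{i\in S}V_i$ from the rest. Functions on $\mathcal{E}$ are paired by $\langle f,g\rangle=\sum_{\varepsilon\in\mathcal{E}}f(\varepsilon)g(\varepsilon)$, and $\varepsilon_T=\prod_{i\in T}\varepsilon_i$ for $T\subseteq\{1,\dots,r\}$.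

\begin{lemma}\label{lem:coarse}
Let $u=\prod_\varepsilon q_\varepsilon^{\alpha(\varepsilon)}$. The fiber of $u$ consists of the monomials $\prod_\varepsilon q_\varepsilon^{\alpha(\varepsilon)-g(\varepsilon)}$, where $g\colon\mathcal{E}\to\mathbb{Z}$ satisfies $g\le\alpha$ and is orthogonal to the function $1$ and to all functions $\varepsilon_i\varepsilon_k$ with $i<k$.
\end{lemma}

\begin{proof}
An edge inside a part is mono in every factor of $u$, hence by~\eqref{eq:fiber} in every factor of a member $w$ of the fiber; so $w$ is a product of coarse cuts. Let $w$ be any product of coarse cuts, written with exponents $\alpha-g\ge0$. Then $\deg w=\deg u$ means $\langle g,1\rangle=0$. An edge $e$ between $V_i$ and $V_k$ is mono in the cut $\varepsilon$ exactly when $\frac12(1+\varepsilon_i\varepsilon_k)=1$, and otherwise this number is $0$; so $m_e(u)-m_e(w)=\frac12\langle g,1\rangle+\frac12\langle g,\varepsilon_i\varepsilon_k\rangle$. Such an edge exists for every pair $i<k$, and~\eqref{eq:fiber} gives the claim.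
\end{proof}

\begin{example}\label{ex:K4}
Let $G=K_4$ with $V_i=\{i\}$, so that every cut is coarse, and let $\mathcal{E}=\{\varepsilon:\varepsilon_4=1\}$. The eight functions $\varepsilon_T$ with $T\subseteq\{1,2,3\}$ are pairwise orthogonal: the product of two distinct ones is some $\varepsilon_T$ with $T\ne\emptyset$, and it changes sign when one coordinate in $T$ is flipped. So they form a basis of $\mathbb{Q}^{\mathcal{E}}$. Since $\varepsilon_i\varepsilon_4=\varepsilon_i$ on $\mathcal{E}$, Lemma~\ref{lem:coarse} makes $g$ orthogonal to seven of them, and $g=\lambda\,\varepsilon_1\varepsilon_2\varepsilon_3$ with $\lambda\in\mathbb{Z}$. Let $u=q_\emptyset q_{12}q_{13}q_{23}$ and $v=q_1q_2q_3q_4$ be the products over the sign vectors with $\varepsilon_1\varepsilon_2\varepsilon_3=1$ and $=-1$. Two members of any fiber are of the form $mu^\lambda$ and $mv^\lambda$ with $\lambda\ge0$, and their difference is divisible by $u-v$. Hence $I_{K_4}=(u-v)$ and $\mu(K_4)=4$.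
\end{example}

For $K_5$ there are $16$ cuts and $11$ equations. The solution space has dimension five instead of one, and the inequalities $g\le\alpha$ and integrality must do part of the work.

\begin{proof}[Proof of Theorem~\ref{thm:K5}]
Let $V_1,\dots,V_5$ be branch sets of a $K_5$ minor. If they do not cover $V$, then, because $G$ is connected, some uncovered vertex is adjacent to some $V_i$, and we add it to $V_i$. Repeating this, we may assume that the $V_i$ partition $V$.

As $5$ is odd, exactly one of $\varepsilon,-\varepsilon$ has product $1$, so we may take $\mathcal{E}=\{\varepsilon\in\{\pm1\}^5:\varepsilon_1\cdots\varepsilon_5=1\}$, which has $16$ elements. With this choice the directions left free by Lemma~\ref{lem:coarse} are the coordinate functions. Indeed, the $1+5+10=16$ functions $\varepsilon_T$ with $|T|\le2$ are pairwise orthogonal: the product of two distinct ones is $\varepsilon_T$ with $1\le|T|\le4$, and flipping one coordinate in $T$ and one outside $T$ is a bijection of $\mathcal{E}$ that changes the sign of $\varepsilon_T$. So they form a basis of $\mathbb{Q}^{\mathcal{E}}$, and the orthogonality conditions of Lemma~\ref{lem:coarse}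 say exactly that
\[
g(\varepsilon)=\lambda_1\varepsilon_1+\dots+\lambda_5\varepsilon_5\quad\text{for some }\lambda_i\in\mathbb{Q}.
\]
A sum of four signs is even, so $h(\varepsilon)=\frac12(\varepsilon_1+\dots+\varepsilon_4)$ is an integer-valued function of this form. Let
\[
u=\prod_\varepsilon q_\varepsilon^{\max(h,0)}=q_\emptyset^2\,q_{15}q_{25}q_{35}q_{45},\qquad
v=\prod_\varepsilon q_\varepsilon^{\max(-h,0)}=q_5^2\,q_1q_2q_3q_4 .
\]
Both have degree $6$ and they have no common variable. We claim that the fiber of $u$ is $\{u,v\}$; then Lemma~\ref{lem:crit} with $F_1=\{u\}$ and $F_2=\{v\}$ gives $\mu(G)\ge6$.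

Apply Lemma~\ref{lem:coarse} with $\alpha=\max(h,0)$. The choices $g=0$ and $g=h$ are admissible and give $u$ and $v$, since $\max(h,0)-h=\max(-h,0)$. Let $g=\sum\lambda_i\varepsilon_i$ be any admissible function and put $\Lambda=\lambda_1+\dots+\lambda_4$. An element of $\mathcal{E}$ is determined by $\eta=(\varepsilon_1,\dots,\varepsilon_4)$, which is arbitrary. Let $M\subseteq\{1,2,3,4\}$ be the set of positions of the minus signs in $\eta$ and let $\{i,j,k,l\}=\{1,2,3,4\}$. The values are:
\[
\begin{array}{c|ccccc}
M&\emptyset&\{i\}&\{i,j\}&\{j,k,l\}&\{1,2,3,4\}\\ \hline
\varepsilon_5&1&-1&1&-1&1\\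
\alpha&2&1&0&0&0\\
g&\Lambda+\lambda_5&\Lambda-2\lambda_i-\lambda_5&\Lambda-2\lambda_i-2\lambda_j+\lambda_5&2\lambda_i-\Lambda-\lambda_5&-\Lambda+\lambda_5
\end{array}
\]
We first show $\lambda_5=0$. Adding the inequalities $g\le0$ for $M=\{i,j\}$ and $M=\{k,l\}$ gives $2\lambda_5\le0$. Adding the four inequalities for $|M|=3$ gives $-2\Lambda-4\lambda_5\le0$, and adding the four for $|M|=1$ gives $2\Lambda-4\lambda_5\le4$. Thus
\begin{equation}\label{eq:Lambda}
\lambda_5\le0,\qquad -2\lambda_5\le\Lambda\le2+2\lambda_5 ,
\end{equation}
and so $-\frac12\le\lambda_5\le0$. The values of $g$ in the first and last column are integers with sum $2\lambda_5$, so $\lambda_5\in\{0,-\frac12\}$. If $\lambda_5=-\frac12$, then~\eqref{eq:Lambda} forces $\Lambda=1$, and $\Lambda+\lambda_5=\frac12$ is not an integer. Hence $\lambda_5=0$.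

Now the values of $g$ at $M=\{i,j\}$ and $M=\{k,l\}$ are opposite numbers, both at most $0$, so both vanish: $\lambda_i+\lambda_j=\Lambda/2$ for all pairs. Comparing the pairs $\{i,j\}$ and $\{i,k\}$ gives $\lambda_j=\lambda_k$, so $\lambda_1=\dots=\lambda_4=\lambda$. The value at $M=\{i\}$ is $2\lambda\in\mathbb{Z}$, and $0\le4\lambda\le2$ by~\eqref{eq:Lambda}. So $\lambda\in\{0,\frac12\}$, that is, $g=0$ or $g=h$.
\end{proof}

\section{Odd cycles, caps, and the graph $G_3$}\label{sec:odd}

The graph $G_n$ has $2^{3n-1}$ cuts and only $7n$ edges, so the equations in~\eqref{eq:fiber} are far from determining a fiber. Instead we choose $u$ so that its factors are extremal for many inequalities; this shuts most cuts out of the fiber.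

Along a cycle the color changes an even number of times, so a cut meets every cycle in an even number of edges. Hence an odd cycle has an odd number of mono edges, in particular at least one, and a $4$-cycle has an even number of mono edges.

\begin{lemma}\label{lem:face}
Let $Z$ be an odd cycle of $G$ and let $u$ be a monomial in each of whose factors $Z$ has exactly one mono edge. Then the same holds for every monomial $w$ in the fiber of $u$.
\end{lemma}

\begin{proof}
Let $d=\deg u=\deg w$. By~\eqref{eq:fiber}, $\sum_{e\in Z}m_e(w)=\sum_{e\in Z}m_e(u)=d$. The left side is a sum of $d$ terms, the numbers of mono edges of $Z$ in the factors of $w$, and each term is at least $1$.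
\end{proof}

To obtain a generator of degree $n$ we want a fiber whose members have $n$ factors, each carrying one of two letters, in which the letter of one factor determines the letter of the next. The prism offers such a pattern. The $n$ rotations of the path $a_{j-1}a_jb_jb_{j+1}$ partition its $3n$ edges, and so do the $n$ rotations of the mirror image $b_{j-1}b_ja_ja_{j+1}$. For odd $n$ each of these paths is the set of mono edges of a cut of the prism. (For even $n$ it is not, as $C^a$ then has an even number of mono edges.) But the prism has other cuts that can enter the fiber, and the caps are there to exclude them.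

Fix an odd $n\ge3$. Call a cut of $G_n$ \emph{tight} if each of the $4n+2$ odd cycles given by $C^a$, $C^b$ and the four triangles at each cap $c_i$ has exactly one mono edge. A triangle has one or three mono edges, so for a triangle the condition says that it is not monochromatic. Therefore the four triangles at $c_i$ satisfy the condition exactly when the color of $c_i$ differs from the color of every mono edge of $Q_i$. This gives the following rule, in which a color of $c_i$ is \emph{allowed} if no triangle at $c_i$ is monochromatic.

\begin{lemma}\label{lem:cap}
Fix the colors of the corners of $Q_i$.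
\begin{enumerate}
\item[(a)] If $Q_i$ has no mono edge, both colors of $c_i$ are allowed, and the mono edges at $c_i$ are either $c_ia_i,\,c_ib_{i+1}$ or $c_ia_{i+1},\,c_ib_i$, depending on the color.
\item[(b)] If $Q_i$ has exactly two mono edges and they share a vertex, then one corner, the \emph{odd corner}, differs in color from the other three. Only its color is allowed, and the edge to the odd corner is then the only mono edge at $c_i$.
\item[(c)] If $Q_i$ has exactly two mono edges and they are opposite, no color is allowed.
\end{enumerate}
\end{lemma}

\begin{proof}
In (a) there is no restriction; the corners $a_i,b_{i+1}$ have one color and $a_{i+1},b_i$ have the other. In (b) the two mono edges span three corners of one color, the fourth corner lies on the two edges that are not mono, and $c_i$ must avoid the color of the three. In (c) the two mono edges are joined by edges that are not mono, so they have different colors, and $c_i$ would have to avoid both.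
\end{proof}

In case (a) we say that $c_i$ is in \emph{state $0$} if the mono edges are $c_ia_i,c_ib_{i+1}$, and in \emph{state $1$} otherwise. Let $\tau$ be the automorphism of $G_n$ that swaps $a_i$ and $b_i$ and fixes $c_i$ for all $i$. It maps tight cuts to tight cuts and exchanges the two states.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\foreach \s/\y in {0/1,6.2/-1}{
 \begin{scope}[xshift=\s cm,yscale=\y]
  \foreach \x in {0,1.5,3}{
   \draw[gray] (\x,-0.75) rectangle +(1.5,1.5);
   \draw[gray] (\x,-0.75) -- +(1.5,1.5); \draw[gray] (\x,0.75) -- +(1.5,-1.5);}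
  \draw[ultra thick] (0,0.75)--(1.5,0.75)--(1.5,-0.75)--(3,-0.75);
  \draw[ultra thick] (0,-0.75)--(0.75,0);
  \draw[ultra thick] (2.25,0)--(3,0.75)--(4.5,-0.75);
  \foreach \p in {(0,0.75),(1.5,0.75),(1.5,-0.75),(3,-0.75),(4.5,0.75)} \draw[fill=white] \p circle (0.09);
  \foreach \p in {(0,-0.75),(0.75,0),(2.25,0),(3,0.75),(3.75,0),(4.5,-0.75)} \fill \p circle (0.09);
 \end{scope}
 \begin{scope}[xshift=\s cm,font=\small]
  \foreach \x/\m in {0/2,1.5/0,3/1,4.5/2}{
   \node[above=2pt] at (\x,0.75) {$a_{\m}$}; \node[below=2pt] at (\x,-0.75) {$b_{\m}$};}
  \foreach \x/\m in {0.75/2,2.25/0,3.75/1} \node[below=3pt] at (\x,0) {$c_{\m}$};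
 \end{scope}}
\end{tikzpicture}
\caption{Two cuts of $G_3$, drawn after cutting the graph open along the rung $a_2b_2$ (the left and right sides of each strip are identified). Thick edges are monochromatic. Left: the cut $X_0$. Right: its mirror image $Y_0$. The three rotations of either set of seven thick edges partition the $21$ edges.}\label{fig:G3}
\end{figure}

\begin{example}\label{ex:G3}
We show $\mu(G_3)\ge3$. Let $X_0$ be the cut in which $a_0,a_2,b_0,b_1$ are white and $a_1,b_2,c_0,c_1,c_2$ are black (Figure~\ref{fig:G3}). Its mono edges are
\[
a_2a_0,\quad b_0b_1,\quad a_0b_0,\quad c_1a_1,\quad c_0a_1,\quad c_2b_2,\quad c_1b_2 ,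
\]
one from each of the seven families in the definition of $G_n$. It is tight: $C^a$ and $C^b$ have one mono edge each, the caps are black, and the mono edges of the prism are white. Let $X_j$ be the rotation of $X_0$ by $j$, let $Y_j=\tau(X_j)$, and put $u=q_{X_0}q_{X_1}q_{X_2}$ and $v=q_{Y_0}q_{Y_1}q_{Y_2}$. Each family is one orbit of the rotation, so $m_e(u)=1$ for all $e$, and $m_e(v)=m_{\tau(e)}(u)=1$. Thus $u$ and $v$ lie in one fiber $F$.

By Lemma~\ref{lem:face} each factor of a member $w$ of $F$ is tight. Let $a_pa_{p+1}$ and $b_qb_{q+1}$ be its mono edges on $C^a$ and $C^b$. If $p=q$, parity on $Q_{p+1}$ and $Q_{p+2}$ shows that all rungs are mono or none is, and then $Q_{p+1}$ or $Q_p$, respectively, violates Lemma~\ref{lem:cap}(c). If $p\ne q$, then $\{p,q\}=\{j-1,j\}$ for some $j$ because $n=3$; parity on $Q_{j+1}$ and $Q_j$ shows that the mono rungs are either those at $j+1,j+2$, which violates Lemma~\ref{lem:cap}(c) in $Q_{j+1}$, or the one at $j$. So on the prism every factor of $w$ agrees with some $X_j$ or $Y_j$, and since each rung is mono once, $w$ has one factor for each $j$. Suppose the factor with $j=0$ agrees with $X_0$. The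 edge $a_0a_1$ is mono only in $X_1$ and $Y_0$, so the factor with $j=1$ agrees with $X_1$. The edge $a_1a_2$ is mono only in $X_2$ and $Y_1$, so the last factor agrees with $X_2$. Applying $\tau$, a factor that agrees with $Y_0$ forces $Y_1$ and $Y_2$. The two kinds of members of $F$ share no variable, and Lemma~\ref{lem:crit} applies.
\end{example}

\begin{remark}\label{rem:prism}
Without the caps the argument breaks down. In the triangular prism let $x_j,y_j$ be the variables of the restrictions of $X_j,Y_j$. Let $\bar x_1,\bar y_1$ be obtained from $x_1,y_1$ by switching the colors of all $b_i$; this keeps $p,q$ and replaces the mono rung at $1$ by those at $0$ and $2$. Let $z$ be the cut with $p=q=2$ and no mono rung. As $x_1$ has $(p,q)=(0,1)$ and $y_1$ has $(p,q)=(1,0)$, every edge of the prism is mono exactly once in each of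
\[
x_0x_1x_2,\qquad x_1\bar y_1z,\qquad \bar x_1y_1z,\qquad y_0y_1y_2 .
\]
Consecutive monomials share a variable, so $x_0x_1x_2-y_0y_1y_2$ is generated by quadrics of the cut ideal. Each of $\bar x_1,\bar y_1,z$ has exactly two mono edges in $Q_2$, and they are opposite.
\end{remark}

For larger $n$ two points need more care: $p$ and $q$ are not automatically adjacent, and $v=\tau(u)$ no longer works, because the edges at a cap are not all mono equally often.

\section{The tight cuts of $G_n$}\label{sec:tight}

\begin{lemma}\label{lem:tight}
Let $n\ge3$ be odd. In a tight cut of $G_n$ exactly one rung $a_jb_j$ is mono, and one of the following holds: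
\begin{itemize}
\item \emph{type $X_j$}: the mono edges of $C^a$ and $C^b$ are $a_{j-1}a_j$ and $b_jb_{j+1}$;
\item \emph{type $Y_j$}: the mono edges of $C^a$ and $C^b$ are $a_ja_{j+1}$ and $b_{j-1}b_j$.
\end{itemize}
If $j\notin\{i,i+1\}$, the cap $c_i$ is in state $0$ or in state $1$. If $j\in\{i,i+1\}$, there is exactly one mono edge at $c_i$, namely
\[
c_ia_{i+1}\text{ in type }X_i,\quad c_ib_i\text{ in type }X_{i+1},\quad c_ib_{i+1}\text{ in type }Y_i,\quad c_ia_i\text{ in type }Y_{i+1}.
\]
Conversely, for every $j$, each of the types $X_j,Y_j$, and every choice of states $\sigma\colon\mathbb{Z}_n\setminus\{j-1,j\}\to\{0,1\}$ there is exactly one such tight cut.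
\end{lemma}

\begin{proof}
Let $a_pa_{p+1}$ and $b_qb_{q+1}$ be the mono edges of $C^a$ and $C^b$, and let $R=\{i:a_ib_i\text{ is mono}\}$. We use throughout that $Q_i$ has an even number of mono edges and that case (c) of Lemma~\ref{lem:cap} does not occur.

\emph{Step 1: if $i\notin\{p,q\}$, then $Q_i$ has no mono edge.} The edges $a_ia_{i+1}$ and $b_ib_{i+1}$ are not mono, so by parity both rungs of $Q_i$ are mono or neither is. The rungs are opposite edges, so neither is.

\emph{Step 2: $p\ne q$.} Suppose $p=q$. Then $Q_p$ has two opposite mono edges, so all four of its edges are mono and $p+1\in R$. Four mono edges are compatible with the cap $c_p$, but not with the neighboring quadrilateral: $p+1\notin\{p,q\}$, so Step 1 applies to $Q_{p+1}$, which contains the rung $a_{p+1}b_{p+1}$. This is a contradiction.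

\emph{Step 3: the type.} In $Q_p$ the edge $a_pa_{p+1}$ is mono and $b_pb_{p+1}$ is not, so exactly one rung of $Q_p$ is mono, and $R\ne\emptyset$. If $j\in R$, then $Q_{j-1}$ and $Q_j$ have a mono edge, so $\{p,q\}=\{j-1,j\}$ by Step 1. If $j\neq j'$ both lay in $R$, then $\{j-1,j\}=\{j'-1,j'\}$ would give $j=j'-1$ and $j-1=j'$, hence $2\equiv0\pmod n$, which is false. So $R=\{j\}$. The case $(p,q)=(j-1,j)$ is type $X_j$, and $(p,q)=(j,j-1)$ is type $Y_j$.

\emph{Step 4: the caps.} If $j\notin\{i,i+1\}$, then $i\notin\{p,q\}$, and Step 1 and Lemma~\ref{lem:cap}(a) give the two states. Otherwise $Q_i$ has exactly two mono edges, which share a vertex, and Lemma~\ref{lem:cap}(b) applies with the following data: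
\[
\begin{array}{c|cccc}
\text{type}&X_i&X_{i+1}&Y_i&Y_{i+1}\\ \hline
\text{mono rung of }Q_i&a_ib_i&a_{i+1}b_{i+1}&a_ib_i&a_{i+1}b_{i+1}\\
\text{other mono edge of }Q_i&b_ib_{i+1}&a_ia_{i+1}&a_ia_{i+1}&b_ib_{i+1}\\
\text{odd corner}&a_{i+1}&b_i&b_{i+1}&a_i
\end{array}
\]

\emph{Existence and uniqueness.} By what we have shown, type and states determine the set of mono edges, hence the cut. For existence in type $X_j$, give $a_{j+k}$ the color $k\bmod 2$ for $0\le k\le n-1$, give $b_j$ the color of $a_j$, and give $b_i$ the color opposite to that of $a_i$ for $i\ne j$. Only the rung $a_jb_j$ is mono. Since $n$ is odd, $a_{j-1}=a_{j+n-1}$ has color $0$, so $a_{j-1}a_j$ is the only mono edge of $C^a$. On $C^b$ the vertices $b_{j+1},\dots,b_{j+n-1}$ alternate, starting with $0$ and ending with $1$, and $b_j$ has color $0$; so $b_jb_{j+1}$ is the only mono edge. The quadrilaterals $Q_{j-1}$ and $Q_j$ fall under Lemma~\ref{lem:cap}(b), and we give their caps the allowed color. The others fall under Lemma~\ref{lem:cap}(a), and we color their caps according to $\sigma$. The result is tight. Applying $\tau$ to the cut of type $X_j$ with states $1-\sigma$ gives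 the cut of type $Y_j$ with states $\sigma$.
\end{proof}

\section{A fiber of degree $n$ with two parts}\label{sec:main}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
We look for $u$ and $v$ with one factor of each type $X_j$ and $Y_j$, respectively, and have to choose the states so that the counts at the caps agree. Fix $i$ and record which of the four edges at $c_i$ are mono, using Lemma~\ref{lem:tight}:
\[
\begin{array}{l|cccc}
&c_ia_i&c_ia_{i+1}&c_ib_i&c_ib_{i+1}\\ \hline
\text{one factor with }c_i\text{ in state }0&1&0&0&1\\
\text{one factor with }c_i\text{ in state }1&0&1&1&0\\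
\text{types }X_i\text{ and }X_{i+1}\text{ together}&0&1&1&0\\
\text{types }Y_i\text{ and }Y_{i+1}\text{ together}&1&0&0&1
\end{array}
\]
The two forced factors act like state $1$ on the $X$ side and like state $0$ on the $Y$ side. So the counts balance if, at each cap, $v$ has one more factor in state $1$ than $u$. This needs a factor in which $c_i$ is free, and $j=i+2$ provides one, since $i+2\notin\{i,i+1\}$ for $n\ge3$.

\emph{The monomials $u$ and $v$.} Let $u$ be the product over $j\in\mathbb{Z}_n$ of the tight cuts of type $X_j$ with all states $0$. Let $v$ be the product of the tight cuts of type $Y_j$ in which $c_{j-2}$ is in state $1$ and all other states are $0$. Both have degree $n$. The edge $a_ia_{i+1}$ is mono once in $u$ (in type $X_{i+1}$) and once in $v$ (in type $Y_i$). The edge $b_ib_{i+1}$ is mono once in $u$ (in type $X_i$) and once in $v$ (in type $Y_{i+1}$). The rung $a_ib_i$ is mono once in each. For the four edges at $c_i$, in the order of the table, the counts are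
\begin{align*}
u:&\quad (n-2)\,(1,0,0,1)+(0,1,1,0)=(n-2,1,1,n-2),\\
v:&\quad (n-3)\,(1,0,0,1)+(0,1,1,0)+(1,0,0,1)=(n-2,1,1,n-2).
\end{align*}
By~\eqref{eq:fiber}, $v$ lies in the fiber $F$ of $u$.

\emph{The fiber $F$.} Let $w\in F$. All factors of $u$ are tight, so Lemma~\ref{lem:face}, applied to each of the $4n+2$ odd cycles, shows that all $n$ factors of $w$ are tight; this step uses that $C^a$ and $C^b$ are odd. Each tight cut has exactly one mono rung, and each rung is mono in exactly one factor of $w$. So the factors of $w$ can be listed as $f_j$ $(j\in\mathbb{Z}_n)$ with $f_j$ of type $X_j$ or $Y_j$. The edge $a_ia_{i+1}$ is mono exactly in the types $X_{i+1}$ and $Y_i$, and it is mono in exactly one factor of $w$. Hence exactly one of the statements ``$f_i$ has type $Y_i$'' and ``$f_{i+1}$ has type $X_{i+1}$'' holds, which means that $f_i$ and $f_{i+1}$ carry the same letter. As $i$ is arbitrary, all factors of $w$ carry the same letter.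

Thus $F=F_X\sqcup F_Y$, where $F_X\ni u$ and $F_Y\ni v$ collect the members with letter $X$ and $Y$. No cut has both a type $X_j$ and a type $Y_k$: the mono rung would force $k=j$, and then the mono edge of $C^a$ would be both $a_{j-1}a_j$ and $a_ja_{j+1}$. So no variable divides members of both parts, and Lemma~\ref{lem:crit} gives $\mu(G_n)\ge n$. Finally, $G_5$ is planar, hence has no $K_5$ minor, and $\mu(G_5)\ge5>4$.
\end{proof}

\section{Bounded degree, bounded pathwidth, and triangulations}\label{sec:strong}

\begin{proof}[Proof of Theorem~\ref{thm:strong}]
(1) Planarity was shown in Section~\ref{sec:intro}, and the bound on $\mu$ is Theorem~\ref{thm:main}. The neighbors of $a_i$ are $a_{i-1},a_{i+1},b_i,c_{i-1},c_i$, so $\deg a_i=5$; applying $\tau$ gives $\deg b_i=5$; and $\deg c_i=4$. For the pathwidth we keep the rung $a_0b_0$ in all bags and sweep once around the prism: for $0\le i\le n-1$, with index $n$ meaning $0$, let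
\[
W_i=\{a_0,b_0,a_i,b_i,c_i,a_{i+1}\},\qquad W_i'=\{a_0,b_0,b_i,c_i,a_{i+1},b_{i+1}\},
\]
in the order $W_0,W_0',W_1,W_1',\dots,W_{n-1},W_{n-1}'$. The edges $b_ib_{i+1}$ and $c_ib_{i+1}$ lie in $W_i'$, and the edges $a_ia_{i+1}$, $a_ib_i$, $c_ia_i$, $c_ia_{i+1}$, $c_ib_i$ lie in $W_i$. The vertices $a_0,b_0$ lie in all bags. For $i\ne0$, the vertex $a_i$ lies exactly in $W_{i-1},W_{i-1}',W_i$ and $b_i$ exactly in $W_{i-1}',W_i,W_i'$. The cap $c_i$ lies exactly in $W_i,W_i'$. All bags have at most $6$ elements, so the pathwidth is at most $5$.

(2) The graphs $H$ and $G_n$ are connected with the same vertex set, so $\phi_H$ and $\phi_{G_n}$ are defined on the same ring. Adding edges adds equations to~\eqref{eq:fiber}, so the fiber $F_H$ of $u$ for $H$ is contained in $F=F_X\sqcup F_Y$. The point is to see that $v$ still belongs to it. Consider a coloring in which $a_pa_{p+1}$ is the only mono edge of $C^a$. The colors alternate along $a_{p+1},a_{p+2},\dots,a_{p+n}$, so $a_{p+r}$ and $a_{p+s}$ with $1\le r,s\le n$ have the same color exactly when $r\equiv s\pmod 2$. Hence whether a new edge $a_ia_k$ is mono depends only on $p$. Each $p\in\mathbb{Z}_n$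 occurs in exactly one factor of $u$ and in exactly one factor of $v$, so $a_ia_k$ is mono equally often in $u$ and in $v$. The same argument on $C^b$, with the position $q$ of its mono edge in place of $p$, covers the edges $b_ib_k$. Thus $v\in F_H$, and Lemma~\ref{lem:crit} applies to $F_H=(F_H\cap F_X)\sqcup(F_H\cap F_Y)$.

Triangulate each of the two faces bounded by $C^a$ and $C^b$ by $n-3$ noncrossing chords. These are not edges of $G_n$, so the resulting graph $H$ is simple and planar, with $3n$ vertices and $7n+2(n-3)=3\cdot3n-6$ edges. It attains the edge bound for planar graphs and is therefore maximal planar.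

(3) Given $k$, the planar graph $G_n$ with odd $n>k$, $n\ge 3$, has $\mu(G_n)>k$. If $\{G:\mu(G)\le k\}$ is described by a set $\mathcal{H}$ of excluded minors, then some member of $\mathcal{H}$ is a minor of $G_n$, and it is planar because $G_n$ is.
\end{proof}

\begin{thebibliography}{9}
\bibitem{talk} \emph{Minimal generators of cut-ideals of graphs without $K_4$-minors}, \texttt{http://www.users.muohio.edu/jiangt/AMS-meeting/Chen-talk.pdf}.
\end{thebibliography}
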